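\title{Separable equivalence does not preserve representation dimension}

\begin{abstract}
We answer in the negative a question of Bergh, who asked whether separably equivalent finite dimensional algebras have the same representation dimension. Over every field there are separably equivalent algebras such that one representation dimension is at most $9$ and the other is arbitrarily large. The proof has two halves. Every algebra of finite global dimension $n\ge 1$ separably divides an algebra of representation dimension at most $2n+1$; and there are algebras of global dimension at most $4$ and arbitrarily large representation dimension, obtained by hiding the derived category of a projective space in the endomorphism ring of a sum of projective and injective modules. We also show that the bound $\operatorname{rep\,dim} B\le 3$ passes to every corner $eBe$.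
\end{abstract}

\section{The question and the answer}

Fix a field $k$. All algebras are finite dimensional $k$-algebras, all bimodules are $k$-central ($k$ acts in the same way on both sides), and $\operatorname{mod}A$ is the category of finitely generated left $A$-modules. For a module $M$, let $\operatorname{add}M$ be the class of direct summands of finite direct sums of copies of $M$, and let $D=\operatorname{Hom}_k(-,k)$.

A module $M\in\operatorname{mod}A$ is a \emph{generator} if every indecomposable projective module is a direct summand of $M$, and a \emph{cogenerator} if every indecomposable injective module is. By the Krull--Schmidt theorem these conditions read $A\in\operatorname{add}M$ and $DA\in\operatorname{add}M$. The \emph{representation dimension} of $A$ is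
\[
\operatorname{rep\,dim}A=\inf\{\operatorname{gl\,dim}\operatorname{End}_A(M)\mid M\text{ is a generator and cogenerator of }\operatorname{mod}A\}.
\]
It measures how far $\operatorname{mod}A$ is from being spanned by one module. By Lemma~\ref{lem:res} below, for $r\ge0$ we have $\operatorname{rep\,dim}A\le r+2$ if and only if there is a generator-cogenerator $M$ such that every module has a resolution of length $r$ by modules in $\operatorname{add}M$ that stays exact under $\operatorname{Hom}_A(M,-)$. For $r=0$ this says that every module lies in $\operatorname{add}M$. So $\operatorname{rep\,dim}A\le2$ if and only if $A$ has finitely many indecomposable modules up to isomorphism.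

We say that $A$ \emph{separably divides} $B$, and write $A\mid B$, if there are bimodules ${}_AU_B$ and ${}_BV_A$ such that
\begin{itemize}
\item[(a)] the modules ${}_AU$, $U_B$, ${}_BV$ and $V_A$ are finitely generated and projective, and
\item[(b)] there is a split epimorphism of $A$-bimodules $U\otimes_BV\twoheadrightarrow A$.
\end{itemize}
The algebras $A$ and $B$ are \emph{separably equivalent} if $A\mid B$ and $B\mid A$.

\begin{example}\label{ex:group}
Let $H$ be a subgroup of a finite group $G$ whose index is invertible in $k$, for instance a Sylow $p$-subgroup in characteristic $p$. Take $kG$ for all bimodules; it is free on each side over $kG$ and over $kH$. The $kH$-bimodule $kG\otimes_{kG}kG=kG$ is the direct sum of $kH$ and the span of $G\setminus H$, so $kH\mid kG$. The element $\omega=[G:H]^{-1}\sum_{gH\in G/H}g\otimes g^{-1}$ of $kG\otimes_{kH}kG$ does not depend on the coset representatives, satisfies $x\omega=\omega x$ for $x\in G$, and multiplies to $1$. So $x\mapsto x\omega$ splits the multiplication map, and $kG\mid kH$.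
\end{example}

\begin{example}\label{ex:corner}
Let $e\in B$ be an idempotent and $A=eBe$ the \emph{corner} at $e$. If ${}_AeB$ and $Be_A$ are projective, then $A\mid B$: the modules $eB_B$ and ${}_BBe$ are always projective, and multiplication is an isomorphism of $A$-bimodules $eB\otimes_BBe\cong eBe$.
\end{example}

If $A\mid B$, the functors $V\otimes_A-$ and $U\otimes_B-$ are exact and preserve projective modules by (a), and every $A$-module $X$ is a direct summand of $U\otimes_BV\otimes_AX$ by (b). Homological bounds therefore tend to pass from $B$ to $A$. For example $\operatorname{pd}_AX\le\operatorname{pd}_B(V\otimes_AX)\le\operatorname{gl\,dim}B$, so separably equivalent algebras have the same global dimension. It is known that separable equivalence preserves the representation type, and that it preserves a representation dimension strictly less than three. All this suggests a positive answer to the following question, posed by Bergh and stated as open in \cite{note}.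

\begin{quote}
\emph{If $A$ and $B$ are separably equivalent, is $\operatorname{rep\,dim}A=\operatorname{rep\,dim}B$?}
\end{quote}

The weak point of the guess is the relative exactness. The functor $U\otimes_B-$ carries a resolution by $\operatorname{add}M$ to an exact sequence with terms in $\operatorname{add}(U\otimes_BM)$, but nothing in the definition forces this sequence to stay exact under $\operatorname{Hom}_A(U\otimes_BM,-)$. The answer is in fact negative.

\begin{theorem}\label{thm:main}
Let $k$ be any field and $m\ge1$. There are finite dimensional $k$-algebras $A_m$ and $B_m$, both of global dimension at most $4$, such that $A_m\mid B_m$, the algebras $B_m$ and $A_m\times B_m$ are separably equivalent,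
\[
\operatorname{rep\,dim}B_m\le 9\qquad\text{and}\qquad\operatorname{rep\,dim}(A_m\times B_m)\ge\operatorname{rep\,dim}A_m\ge m+2 .
\]
\end{theorem}

For $m=8$ the two representation dimensions differ. Moreover, some value of $\operatorname{rep\,dim}B_m$ occurs for infinitely many $m$, so no function of $\operatorname{rep\,dim}B$ bounds the representation dimension of the algebras separably equivalent to $B$. The second theorem contains two steps of the proof and one positive result.

\begin{theorem}\label{thm:compl}
Let $k$ be any field.
\begin{itemize}
\item[(i)] The representation dimension is invariant under separable equivalence if and only if it is monotone under separable division, that is, $A\mid B$ implies $\operatorname{rep\,dim}A\le\operatorname{rep\,dim}B$.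
\item[(ii)] Every algebra $A$ with $1\le n=\operatorname{gl\,dim}A<\infty$ separably divides an algebra $B$ with $\operatorname{gl\,dim}B=n$ and $\operatorname{rep\,dim}B\le2n+1$, and $A$ is a corner $eBe$ of $B$.
\item[(iii)] If $e\in B$ is any idempotent and $\operatorname{rep\,dim}B\le3$, then $\operatorname{rep\,dim}eBe\le3$. In Theorem~\ref{thm:main}, $4\le\operatorname{rep\,dim}B_m\le9$ for $m\ge2$.
\end{itemize}
\end{theorem}

By (i) and (ii), a positive answer would give $\operatorname{rep\,dim}A\le2\operatorname{gl\,dim}A+1$ for every algebra of finite positive global dimension. So the task is to find algebras of bounded global dimension and unbounded representation dimension. Sections~\ref{sec:hide} and~\ref{sec:proj} construct them; Sections~\ref{sec:div} and~\ref{sec:upper} prove (i) and (ii). Part (iii), proved in Section~\ref{sec:corner}, says that for division by corners monotonicity holds up to the value $3$, so a counterexample of our shape needs $\operatorname{rep\,dim}B\ge4$.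

\section{Resolutions and triangular matrix algebras}\label{sec:tools}

We write $\operatorname{End}(U_1\oplus U_2)^{op}$ as the algebra of $2\times2$ matrices with $(i,j)$ entry in $\operatorname{Hom}(U_i,U_j)$, where the product $xy$ means ``first $x$, then $y$''. With the same rule $\operatorname{Hom}(U,X)$ is a left $\operatorname{End}(U)^{op}$-module. The left and right global dimensions of a finite dimensional algebra agree, so $\operatorname{End}(U)$ and $\operatorname{End}(U)^{op}$ have the same global dimension. For an exact sequence $0\to X'\to X\to X''\to0$ we use that $\operatorname{pd}X\le\max(\operatorname{pd}X',\operatorname{pd}X'')$, and, when $X$ is projective, that $\operatorname{pd}X''\le1+\operatorname{pd}X'$ and that the connecting maps $\operatorname{Ext}^i(X',-)\to\operatorname{Ext}^{i+1}(X'',-)$ are isomorphisms for $i\ge1$ (dimension shifting). We put $\operatorname{pd}0=0$.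

\subsection*{Resolutions by $\operatorname{add}M$}
Let $M\in\operatorname{mod}A$ and $\Lambda=\operatorname{End}_A(M)^{op}$. For $M'\in\operatorname{add}M$ and any $X$ the map
\begin{equation}\label{eq:yoneda}
\operatorname{Hom}_A(M',X)\to\operatorname{Hom}_\Lambda(\operatorname{Hom}_A(M,M'),\operatorname{Hom}_A(M,X))
\end{equation}
is bijective: for $M'=M$ both sides are $\operatorname{Hom}_A(M,X)$, and both sides are additive in $M'$. In particular $\operatorname{Hom}_A(M,-)$ is an equivalence from $\operatorname{add}M$ to the finitely generated projective $\Lambda$-modules. An \emph{$M$-resolution of length $r$} of $X$ is a complex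
\[
0\to M_r\to\dots\to M_0\to X\to0,\qquad M_i\in\operatorname{add}M,
\]
that becomes exact under $\operatorname{Hom}_A(M,-)$; the terms may be zero.

\begin{lemma}\label{lem:res}
Let $M\in\operatorname{mod}A$ and $\Lambda=\operatorname{End}_A(M)^{op}$.
\begin{itemize}
\item[(a)] An $M$-resolution becomes exact under $\operatorname{Hom}_A(W,-)$ for every $W\in\operatorname{add}M$. If $M$ is a generator, it is exact.
\item[(b)] If $M$ is a cogenerator and $d=\operatorname{gl\,dim}\Lambda<\infty$, then every $A$-module has an $M$-resolution of length $\max(d-2,0)$.
\item[(c)] If every $A$-module has an $M$-resolution of length $r$, then $\operatorname{gl\,dim}\Lambda\le r+2$.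
\end{itemize}
\end{lemma}

\begin{proof}
(a) The functor $\operatorname{Hom}_A(W,-)$ is a direct summand of $\operatorname{Hom}_A(M,-)^t$ for some $t$, and a direct summand of an exact complex is exact. For a generator take $W=A$.

(b) Choose an exact sequence $0\to X\to I^0\to I^1$ with $I^0,I^1$ injective, hence in $\operatorname{add}M$. Then $K=\operatorname{Hom}_A(M,X)$ is the kernel of a map between the projective $\Lambda$-modules $\operatorname{Hom}_A(M,I^j)$. If $H$ is the cokernel of this map, then $\operatorname{Ext}^i_\Lambda(K,-)\cong\operatorname{Ext}^{i+2}_\Lambda(H,-)$ for $i\ge1$, and this vanishes for $i+2>d$. So $\operatorname{pd}K\le\max(d-2,0)$. By \eqref{eq:yoneda} a projective resolution of $K$ of this length is the image under $\operatorname{Hom}_A(M,-)$ of a complex as required.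

(c) A $\Lambda$-module $H$ has a presentation $\operatorname{Hom}_A(M,N_1)\to\operatorname{Hom}_A(M,N_0)\to H\to0$ induced by a map $N_1\to N_0$ in $\operatorname{add}M$. The kernel of the first map is $\operatorname{Hom}_A(M,X)$ with $X=\ker(N_1\to N_0)$, and an $M$-resolution of $X$ shows that it has projective dimension at most $r$. So $\operatorname{pd}H\le r+2$.
\end{proof}

\subsection*{Triangular matrix algebras}
All algebras below are built by one operation. Let $R,R'$ be algebras, $N$ an $R$-$R'$-bimodule and
\[
\Gamma=\begin{pmatrix}R&N\\0&R'\end{pmatrix},
\]
with diagonal idempotents $e_1,e_2$. A $\Gamma$-module is a triple $(X,X',t)$ with $X\in\operatorname{mod}R$, $X'\in\operatorname{mod}R'$ and an $R$-linear map $t:N\otimes_{R'}X'\to X$; here $X$ and $X'$ are the parts of the module cut out by $e_1$ and $e_2$, and $t$ is the action of $N$. A morphism is a pair $(u,v)$ with $u\circ t_1=t_2\circ(1\otimes v)$. We omit $t$ when it is zero or the evident map. The projective modules are the summands of sums of $\Gamma e_1=(R,0)$ and $\Gamma e_2=(N,R')$; in particular $(N\otimes_{R'}Q,Q,\mathrm{id})$ is projective for every projective $R'$-module $Q$.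 The injective modules are the summands of sums of
\begin{equation}\label{eq:inj}
D(e_1\Gamma)=(DR,DN,t),\quad t(n\otimes\eta)(x)=\eta(xn),\qquad\text{and}\qquad D(e_2\Gamma)=(0,DR'),
\end{equation}
as one reads off from the action $(\gamma\varphi)(w)=\varphi(w\gamma)$ on the duals of the rows $e_1\Gamma=(R\ \ N)$ and $e_2\Gamma=(0\ \ R')$.

\begin{lemma}\label{lem:tri}
We have $\operatorname{gl\,dim}R\le\operatorname{gl\,dim}\Gamma\le\max(\operatorname{gl\,dim}R,\ \operatorname{gl\,dim}R'+\operatorname{pd}_RN+1)$.
\end{lemma}

\begin{proof}
The functor $X\mapsto(X,0)$ is exact and fully faithful and sends $R$ to $\Gamma e_1$. If $(X,0)$ is projective, then every epimorphism of $R$-modules onto $X$ splits, so $X$ is projective. Comparing syzygies gives $\operatorname{pd}_\Gamma(X,0)=\operatorname{pd}_RX$, and the first inequality follows.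

Because of the exact sequence $0\to(X,0)\to(X,X')\to(0,X')\to0$ it remains to show $\operatorname{pd}_\Gamma(0,X')\le\operatorname{pd}_{R'}X'+\operatorname{pd}_RN+1$. Let $Q\to X'$ be a projective cover with kernel $\Omega X'$. The kernel of the epimorphism $(N\otimes_{R'}Q,Q)\to(0,X')$ is $(N\otimes_{R'}Q,\Omega X')$. It has the submodule $(N\otimes_{R'}Q,0)$, where $N\otimes_{R'}Q\in\operatorname{add}{}_RN$, with quotient $(0,\Omega X')$. Hence
\[
\operatorname{pd}_\Gamma(0,X')\le1+\max(\operatorname{pd}_RN,\ \operatorname{pd}_\Gamma(0,\Omega X')).
\]
If $X'$ is projective, then $\Omega X'=0$ and the claim holds. Otherwise $\operatorname{pd}\Omega X'=\operatorname{pd}X'-1$, and the claim follows by induction on $\operatorname{pd}X'$ when this number is finite; when it is infinite there is nothing to prove.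
\end{proof}

\section{From equivalence to division}\label{sec:div}

Separable equivalence imposes two divisions. One of them can be had for free by passing to a product.

\begin{lemma}\label{lem:prod}
If $A\mid B$, then $B$ and $A\times B$ are separably equivalent. For all $A$ and $B$ we have $\operatorname{rep\,dim}(A\times B)=\max(\operatorname{rep\,dim}A,\operatorname{rep\,dim}B)$.
\end{lemma}

\begin{proof}
Let ${}_AU_B$ and ${}_BV_A$ realize $A\mid B$. Regard $U\oplus B$ as an $(A\times B)$-$B$-bimodule, with $A$ acting on $U$ and $B$ on $B$ from the left, and regard $V\oplus B$ as a $B$-$(A\times B)$-bimodule in the mirror way. Both are finitely generated projective on each side. As $(A\times B)$-bimodules,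
\[
(U\oplus B)\otimes_B(V\oplus B)=(U\otimes_BV)\oplus U\oplus V\oplus B,
\]
and $A\oplus B=A\times B$ is a direct summand of the right side. So $A\times B\mid B$. The converse is Example~\ref{ex:corner} for the central idempotent $(0,1)\in A\times B$, whose corner is $B$.

A generator-cogenerator of $\operatorname{mod}(A\times B)$ is a sum $M_1\oplus M_2$ of generator-cogenerators of $\operatorname{mod}A$ and $\operatorname{mod}B$, which can be chosen independently. Its endomorphism ring is $\operatorname{End}_A(M_1)\times\operatorname{End}_B(M_2)$, and the global dimension of a product is the maximum of the global dimensions.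
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(i)]
If monotonicity holds, apply it to $A\mid B$ and to $B\mid A$. If invariance holds and $A\mid B$, Lemma~\ref{lem:prod} gives $\max(\operatorname{rep\,dim}A,\operatorname{rep\,dim}B)=\operatorname{rep\,dim}B$.
\end{proof}

\section{Separating injectives from projectives}\label{sec:upper}

The most immediate generator-cogenerator of an algebra $B$ is $B\oplus DB$. Its endomorphism ring has $B$ in both diagonal corners, and it is triangular as soon as $\operatorname{Hom}_B(DB,B)=0$; then Lemma~\ref{lem:tri} bounds its global dimension. This vanishing often fails, for instance when some nonzero module is both projective and injective. We enlarge a given algebra $A$ by one idempotent to enforce it, while keeping $A$ as a corner that divides.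

\begin{proof}[Proof of Theorem~\ref{thm:compl}(ii)]
Let $1\le n=\operatorname{gl\,dim}A<\infty$; in particular $A\ne0$ and $A\ne k$. Put
\[
B=\begin{pmatrix}A&A\\0&k\end{pmatrix},\qquad e=e_1,
\]
where the upper right entry is $A$ as an $A$-$k$-bimodule. Then $eBe=A$, ${}_AeB\cong A^2$ and $Be_A\cong A$, so $A\mid B$ by Example~\ref{ex:corner}. Lemma~\ref{lem:tri} gives $n\le\operatorname{gl\,dim}B\le\max(n,0+0+1)=n$.

We show $\operatorname{Hom}_B(DB,B)=0$. An $A$-linear map $A\otimes_kX'\to X$ is the same as a $k$-linear map $X'\to X$. So a $B$-module is a triple $(X,X',t)$ of an $A$-module, a vector space and a $k$-linear map $t:X'\to X$, and morphisms satisfy $u\circ t_1=t_2\circ v$. We have $B=(A,0)\oplus(A,k,1\mapsto1_A)$ and, by \eqref{eq:inj}, $DB=I\oplus(0,k)$ with $I=(DA,DA,\mathrm{id})$. The point is that a map out of $I$ is determined by its second component, while the second components of the two projectives have dimension at most one. There are four cases.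
\begin{itemize}
\item For $(u,v):I\to(A,0)$ we have $v=0$ and $u=u\circ\mathrm{id}=0$.
\item For $(u,v):I\to(A,k)$ we have $u(\xi)=v(\xi)1_A$ for all $\xi\in DA$. If $v\ne0$, the image of $u$ is $k1_A$; it is a left ideal containing $1_A$, so $A=k$, which is excluded. So $v=0$ and $u=0$.
\item For $(u,v):(0,k)\to(A,0)$ both components are zero.
\item For $(u,v):(0,k)\to(A,k)$ we have $u=0$ and $v(1)1_A=0$, so $v=0$.
\end{itemize}

Now $\operatorname{End}_B(B)^{op}\cong B$ by right multiplication, and $\operatorname{End}_B(DB)^{op}\cong\operatorname{End}(B_B)\cong B$ by duality. Evaluation at $1$ identifies $\operatorname{Hom}_B(B,DB)$ with $DB$ as a left $B$-module. Hence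
\[
\operatorname{End}_B(B\oplus DB)^{op}\cong\begin{pmatrix}B&DB\\0&B\end{pmatrix},
\]
and Lemma~\ref{lem:tri} bounds its global dimension by $\max(n,n+n+1)=2n+1$.
\end{proof}

The hypothesis $n\ge1$ enters twice. For semisimple $A\ne0$ the algebra $B$ is not semisimple, so the global dimension grows; and for $A=k$ the module $I=(k,k,\mathrm{id})$ is projective, so $\operatorname{Hom}_B(DB,B)\ne0$.

\section{Hiding a quotient algebra behind projectives and injectives}\label{sec:hide}

We turn to lower bounds. They must hold for every generator-cogenerator $M$, so we need a way to count the steps of a resolution that does not refer to $M$.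

\subsection*{Building objects in finitely many steps}
Let $G$ be an object of a triangulated category with shift $[1]$; for us this is always the bounded derived category $D^b$ of a module category or of coherent sheaves. Let $\langle G\rangle_1$ be the class of direct summands of finite direct sums of shifts $G[i]$. Let $\langle G\rangle_{s+1}$ be the class of objects $Y$ that fit in a triangle $Y'\to Y\to Y''\to Y'[1]$ with $Y'\in\langle G\rangle_1$ and $Y''\in\langle G\rangle_s$. (We do not close $\langle G\rangle_{s+1}$ under direct summands; this is not needed.) Induction on $s$ gives the first two of the following facts.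
\begin{itemize}
\item[(B1)] $\langle G\rangle_s$ is closed under shifts, and $G\in\langle G'\rangle_1$ implies $\langle G\rangle_s\subseteq\langle G'\rangle_s$.
\item[(B2)] A triangle functor $\Theta$ maps $\langle G\rangle_s$ into $\langle\Theta G\rangle_s$.
\item[(B3)] If $0\to N_r\to\dots\to N_0\to Y\to0$ is an exact sequence of modules with $N_i\in\operatorname{add}G$, then $Y\in\langle G\rangle_{r+1}$.
\end{itemize}
For (B3), the case $r=0$ says $Y\cong N_0$. For $r\ge1$ let $K=\ker(N_0\to Y)$; then $K\in\langle G\rangle_r$ by induction, and there is a triangle $N_0\to Y\to K[1]\to N_0[1]$.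

\subsection*{The difficulty}
If $M$ is a generator-cogenerator with $d=\operatorname{gl\,dim}\operatorname{End}_A(M)<\infty$ and $r=\max(d-2,0)$, then every $A$-module lies in $\langle M\rangle_{r+1}\subseteq D^b(\operatorname{mod}A)$ by Lemma~\ref{lem:res} and (B3). To bound $d$ from below one would show that no single object builds all $A$-modules in few steps. For our purpose this fails: if $\operatorname{gl\,dim}A=n$, all modules lie in $\langle A\rangle_{n+1}$, so the method cannot give more than $d\ge n+2$.

But an $M$-resolution is more than exact. The class $\operatorname{add}M$ contains $\operatorname{add}(A\oplus DA)$, whatever $M$ is. So for $W\in\operatorname{add}(A\oplus DA)$, Lemma~\ref{lem:res}(a) turns $M$-resolutions into exact sequences of modules over the fixed algebra $E=\operatorname{End}_A(W)^{op}$, and $E$ may be far more complicated than $A$. The plan is to start from an algebra $S$ whose modules need many steps, and to build $A$ of small global dimension and $W$ so that $S$ can be recovered from $E$. The first tool makes a prescribed module injective.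

\begin{lemma}\label{lem:makeinj}
Let $C$ be an algebra, $Z\in\operatorname{mod}C$ and $R=\operatorname{End}_C(Z)^{op}$, so that $Z$ is a $C$-$R$-bimodule and $DZ$ is an $R$-$C$-bimodule with $(x\xi c)(z)=\xi(czx)$. Let
\[
A=\begin{pmatrix}R&DZ\\0&C\end{pmatrix},\qquad L:\operatorname{mod}C\to\operatorname{mod}A,\quad LY=(DZ\otimes_CY,\,Y,\,\mathrm{id}).
\]
Then $(u,v)\mapsto v$ is a natural bijection $\operatorname{Hom}_A(LY,(X,X',t))\to\operatorname{Hom}_C(Y,X')$. The functor $L$ is fully faithful and preserves projective modules, and $LZ$ is injective.
\end{lemma}

\begin{proof}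
The condition on a morphism $(u,v)$ out of $LY$ reads $u=t\circ(1\otimes v)$, so each $v$ extends uniquely. Taking the target $LY'$ shows that $L$ is fully faithful, and $L$ preserves projectives by Section~\ref{sec:tools}. By \eqref{eq:inj} and $DDZ=Z$, the injective module $D(e_1A)$ is $(DR,Z,\mu)$ with
\[
\mu:DZ\otimes_CZ\to DR,\qquad\mu(\xi\otimes z)(x)=(x\xi)(z)=\xi(zx).
\]
The adjunction isomorphism $D(DZ\otimes_CZ)\cong\operatorname{Hom}_C(Z,DDZ)=\operatorname{Hom}_C(Z,Z)$ sends a functional $\varphi$ to the map $z\mapsto\varphi(-\otimes z)$. The dual of $\mu$ sends $x\in R=DDR$ to the functional $\xi\otimes z\mapsto\xi(zx)$, which corresponds to the endomorphism $z\mapsto zx$. By the definition of $R$ this is a bijection $R\to\operatorname{Hom}_C(Z,Z)$. So $\mu$ is bijective, and $(\mu,\mathrm{id}):LZ\to D(e_1A)$ is an isomorphism.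
\end{proof}

Suppose $S=F/J$, where $\operatorname{gl\,dim}F\le1$ and $J$ is a two-sided ideal. A first attempt is $C=F$ and $Z=S$: then $LZ$ is injective with $\operatorname{End}_A(LZ)^{op}=S$. But now $R=S$, and Lemma~\ref{lem:tri} gives $\operatorname{gl\,dim}A\ge\operatorname{gl\,dim}S$, which is what we want to avoid. We need a module $Z$ that remembers $J$ and whose endomorphism ring still has small global dimension. The remedy is to replace the module $F/J$ by the inclusion $J\hookrightarrow F$.

\subsection*{The algebras $C$, $E$ and $A$}
Let $F\ne0$ be an algebra with $\operatorname{gl\,dim}F\le1$, let $J$ be a two-sided ideal and $S=F/J$. Put $C=\left(\begin{smallmatrix}F&F\\0&F\end{smallmatrix}\right)$. A $C$-module is a map $Y'\to Y$ of $F$-modules, and $\operatorname{gl\,dim}C\le\max(1,1+0+1)=2$ by Lemma~\ref{lem:tri}. Consider the $C$-modules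
\[
P=Ce_2=(F\xrightarrow{\ =\ }F),\qquad Z=(J\hookrightarrow F).
\]
Since $P=Ce_2$, we have $\operatorname{Hom}_C(P,(Y'\to Y))=Y'$; thus $\operatorname{Hom}_C(P,P)=F$ and $\operatorname{Hom}_C(P,Z)=J$, an element acting by right multiplication on both components. A map $Z\to Z$ or $Z\to P$ is a pair $(a,b)$, where $b:F\to F$ is right multiplication by some $x\in F$ and $a=b|_J$. Every $x$ occurs because $Jx\subseteq J$. So $\operatorname{Hom}_C(Z,Z)=F$ and $\operatorname{Hom}_C(Z,P)=F$. Right multiplication by $x$ followed by right multiplication by $y$ is right multiplication by $xy$, so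
\begin{equation}\label{eq:E}
\operatorname{End}_C(P\oplus Z)^{op}\cong E:=\begin{pmatrix}F&J\\F&F\end{pmatrix}.
\end{equation}
The ring $\operatorname{End}_C(Z)^{op}=F$ has forgotten $J$, and $P$ brings it back. Let $f=\left(\begin{smallmatrix}1&0\\0&0\end{smallmatrix}\right)\in E$. Multiplying the column $Ef$ by the row $fE=(F\ \ J)$ gives
\begin{equation}\label{eq:EfE}
EfE=\begin{pmatrix}F&J\\F&J\end{pmatrix},\qquad E/EfE=F/J=S .
\end{equation}
So $S$-modules are the $E$-modules $Y$ with $fY=0$. Apply Lemma~\ref{lem:makeinj} to $C$ and $Z$:
\[
A=A(F,J)=\begin{pmatrix}F&DZ\\0&C\end{pmatrix},\qquad W=LP\oplus LZ .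
\]
Lemma~\ref{lem:tri} gives $\operatorname{gl\,dim}A\le\max(1,2+1+1)=4$, whatever $J$ is; this is the only use of $\operatorname{gl\,dim}F\le1$. The ideal $DZ\ne0$ has square zero, so $A$ is not semisimple and $\operatorname{gl\,dim}A\ge1$. The module $LP$ is projective and $LZ$ is injective, so $W\in\operatorname{add}(A\oplus DA)$, and $\operatorname{End}_A(W)^{op}\cong E$ because $L$ is fully faithful.

\begin{example}\label{ex:small}
Let $F$ be the algebra of upper triangular $3\times3$ matrices over $k$, with matrix units $e_{ij}$, $0\le i\le j\le2$, and $e_j=e_{jj}$. An $F$-module is a chain $Y_2\to Y_1\to Y_0$ of vector spaces. The radicals of $Fe_0,Fe_1,Fe_2$ are $0$, $Fe_0e_{01}\cong Fe_0$ and $Fe_1e_{12}\cong Fe_1$, so $\operatorname{gl\,dim}F=1$. Let $J=ke_{02}$; the $S$-modules are the chains with composite zero. The simple module $Y=Fe_2/\langle e_{02},e_{12}\rangle$ has the minimal resolutions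
\[
0\to Fe_1\xrightarrow{\,e_{12}\,}Fe_2\to Y\to0,\qquad 0\to Se_0\xrightarrow{\,e_{01}\,}Se_1\xrightarrow{\,e_{12}\,}Se_2\to Y\to0
\]
over $F$ and over $S$, all maps being right multiplications. Which of them does $E$ see? The indecomposable projective $E$-modules are the columns $P_j=\binom{Fe_j}{Fe_j}$ and $Z_j=\binom{Je_j}{Fe_j}$, with $Je_0=Je_1=0$ and $Je_2=ke_{02}$. The $E$-module $Y=\binom0Y$ is a quotient of $Z_2$. The map $e_{12}:Z_1\to Z_2$ covers the lower component of the kernel, but it misses the upper component $ke_{02}$, which must be covered by $P_0$. Now $e_{02}$ is hit twice in the lower component, and this creates one more term: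
\[
0\to Z_0\xrightarrow{\,(e_{01},\,-e_{00})\,}Z_1\oplus P_0\xrightarrow{\,\binom{e_{12}}{e_{02}}\,}Z_2\to Y\to0 .
\]
This is exact. The upper components form $0\to\langle e_{00}\rangle\to\langle e_{02}\rangle\to0$ with $e_{00}\mapsto e_{02}$. In the lower components $\langle e_{00}\rangle\to\langle e_{01},e_{11}\rangle\oplus\langle e_{00}\rangle\to Fe_2\to Y$ the middle map has image $\langle e_{02},e_{12}\rangle$ and kernel spanned by $(e_{01},-e_{00})$. Applying $S\otimes_E-$, that is, dividing by $EfE$, kills $P_0$, turns $Z_j$ into $Se_j$, and returns the resolution over $S$. So $E$ sees the homological algebra of $S$, although it was built from modules over algebras whose global dimension is controlled by $F$.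
\end{example}

The next lemma is the general form of the last step of the example.

\begin{lemma}\label{lem:psi}
There is a triangle functor $\Psi=S\otimes^{\mathbf L}_E-:D^b(\operatorname{mod}E)\to D^b(\operatorname{mod}S)$, and $\Psi(Y)\cong Y$ for every $S$-module $Y$ regarded as an $E$-module.
\end{lemma}

\begin{proof}
The right ideal $EfE$ is the direct sum of its two rows in \eqref{eq:EfE}. The first row is $fE$, and left multiplication by $\left(\begin{smallmatrix}0&0\\1&0\end{smallmatrix}\right)$ maps it isomorphically onto the second. So $0\to(fE)^2\to E\to S\to0$ is a projective resolution of the right module $S_E$. Hence $\operatorname{Tor}^E_i(S,-)=0$ for $i\ge2$, and the left derived functor of $S\otimes_E-$, computed by projective resolutions of complexes of $E$-modules, preserves bounded cohomology. If $Y$ is an $S$-module, then $(fE)^2\otimes_EY=(fY)^2=0$. So $\operatorname{Tor}_1^E(S,Y)=0$, and $\Psi(Y)$ has a single cohomology module $S\otimes_EY=Y/EfEY=Y$.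
\end{proof}

Only $E$-modules of the form $\operatorname{Hom}_A(W,X)$ receive resolutions from $M$. All $S$-modules have this form.

\begin{lemma}\label{lem:real}
For $Y\in\operatorname{mod}S$ let $X_Y=(0,(0\to Y))\in\operatorname{mod}A$. Then $\operatorname{Hom}_A(W,X_Y)\cong Y$ as $E$-modules.
\end{lemma}

\begin{proof}
Let $H=\operatorname{Hom}_A(W,X_Y)$. By Lemma~\ref{lem:makeinj}, $fH=\operatorname{Hom}_C(P,(0\to Y))=0$, so $H$ is an $S$-module, and
\[
H=\operatorname{Hom}_C(Z,(0\to Y))=\{b\in\operatorname{Hom}_F(F,Y)\mid b(J)=0\}.
\]
Since $JY=0$, the map $b\mapsto b(1)$ is a bijection $H\to Y$. An element $x\in F=\operatorname{End}_C(Z)^{op}$ acts by $(xb)(1)=b(x)=xb(1)$, so the bijection is $S$-linear.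
\end{proof}

\begin{proposition}\label{prop:transfer}
Let $M$ be a generator-cogenerator of $\operatorname{mod}A(F,J)$ with $d=\operatorname{gl\,dim}\operatorname{End}(M)<\infty$, and let $r=\max(d-2,0)$. There is an object $G\in D^b(\operatorname{mod}S)$ such that every $S$-module lies in $\langle G\rangle_{r+1}$.
\end{proposition}

\begin{proof}
Put $G_0=\operatorname{Hom}_A(W,M)\in\operatorname{mod}E$ and $G=\Psi(G_0)$. Let $Y\in\operatorname{mod}S$. By Lemma~\ref{lem:res}(b), $X_Y$ has an $M$-resolution of length $r$. Since $W\in\operatorname{add}(A\oplus DA)\subseteq\operatorname{add}M$, Lemma~\ref{lem:res}(a) and Lemma~\ref{lem:real} give an exact sequence of $E$-modules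
\[
0\to\operatorname{Hom}_A(W,M_r)\to\dots\to\operatorname{Hom}_A(W,M_0)\to Y\to0
\]
with $\operatorname{Hom}_A(W,M_i)\in\operatorname{add}G_0$. So $Y\in\langle G_0\rangle_{r+1}$ by (B3), and $Y\cong\Psi(Y)\in\langle G\rangle_{r+1}$ by (B2) and Lemma~\ref{lem:psi}.
\end{proof}

The modules $\operatorname{Hom}_A(W,M_i)$ need not be $S$-modules, and $S\otimes_E-$ need not be exact on them. This is why $G$ is a complex and why we count steps in derived categories.

\section{Points of projective space need many steps}\label{sec:proj}

It remains to choose $S=F/J$ such that no object of $D^b(\operatorname{mod}S)$ builds all $S$-modules in few steps. Large global dimension of $S$ is not enough. In Example~\ref{ex:small}, and for longer chains with $J$ the square of the radical, $S$-modules are complexes of vector spaces of bounded length. These are direct sums of the finitely many complexes $k$ and $k\xrightarrow{=}k$, so the sum $G$ of the latter builds every module in one step. We need a family of modules so large that any fixed $G$ is in general position with respect to some member. The points of $\mathbb P^m=\mathbb P^m_k$ are such a family. The argument is essentially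 Rouquier's proof that $\dim D^b(\operatorname{coh}\mathbb P^m)\ge m$.

Fix $m\ge1$. Let $F_m$ and $S_m$ be the algebras of upper triangular matrices with rows and columns indexed by $0,\dots,m$, whose $(i,j)$ entry is a homogeneous element of degree $j-i$ of the free algebra $k\langle x_0,\dots,x_m\rangle$ and of the polynomial ring $k[x_0,\dots,x_m]$, respectively. Let $J_m$ be the kernel of the surjection $F_m\to S_m$. For $m=1$ we have $J_1=0$; for $m=2$ the ideal $J_2$ is spanned by the three commutators $x_ax_b-x_bx_a$, $a<b$, in position $(0,2)$. The algebra $F_m$ is the path algebra of the quiver with vertices $0,\dots,m$ and $m+1$ arrows between consecutive vertices. It has global dimension at most $1$: a word of positive length is determined by its last letter and the word before it, so the radical of the column $F_me_j$ is isomorphic to $(F_me_{j-1})^{m+1}$ for $j\ge1$ and zero for $j=0$, and all simple modules have projective dimension at most $1$.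

Let $\mathcal T=\bigoplus_{i=0}^m\mathcal O(i)$ on $\mathbb P^m$. Since $\operatorname{Hom}(\mathcal O(i),\mathcal O(j))=H^0(\mathbb P^m,\mathcal O(j-i))$ is the space of forms of degree $j-i$, we have $\operatorname{End}(\mathcal T)^{op}=S_m$. Beilinson's theorem \cite{Beilinson}, valid over any field, states that
\[
\mathbf R\mathrm{Hom}(\mathcal T,-):D^b(\operatorname{coh}\mathbb P^m)\to D^b(\operatorname{mod}S_m)
\]
is an equivalence of triangulated categories.

After localizing at a point we shall have to show that the residue field of a local ring $R$ cannot be built quickly from $R$. One step is easy to exclude: objects of $\langle R\rangle_1$ have projective cohomology modules. To exclude more steps we use maps that are invisible to $R$. A morphism $h$ in $D^b(\operatorname{mod}R)$ is a \emph{ghost} if it induces zero on all cohomology modules, equivalently if $\operatorname{Hom}(R[i],h)=0$ for all $i$. A composite of maps is a ghost if one factor is.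

\begin{lemma}\label{lem:ghost}
Let $R$ be a noetherian ring. If $Y_0\in\langle R\rangle_s$, then every composite $h_s\cdots h_1$ of $s$ ghosts starting at $Y_0$ is zero.
\end{lemma}

\begin{proof}
Let $s=1$. There is a split epimorphism $\pi:\bigoplus_jR[i_j]\to Y_0$, and $h_1\pi$ vanishes on each summand, so $h_1=0$. Let $s>1$ and take a triangle $Y'\xrightarrow{u}Y_0\xrightarrow{v}Y''\to Y'[1]$ with $Y'\in\langle R\rangle_1$ and $Y''\in\langle R\rangle_{s-1}$. The ghost $h_1u$ is zero by the case $s=1$, so $h_1=h'v$ for some $h'$. The $s-1$ maps $h_2h',h_3,\dots,h_s$ are ghosts, and their composite starts at $Y''$, so it is zero by induction. Hence $h_s\cdots h_1=(h_s\cdots h_2h')v=0$.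
\end{proof}

\begin{lemma}\label{lem:kappa}
Let $R$ be a regular local ring of dimension $m\ge1$ with residue field $\kappa$. Then $\kappa\notin\langle R\rangle_s$ for $s\le m$.
\end{lemma}

\begin{proof}
Recall that $\operatorname{pd}_R\kappa=m$: the Koszul complex on a regular system of parameters is a minimal free resolution of $\kappa$ of length $m$. Put $K_0=\kappa$ and choose exact sequences $0\to K_{j+1}\to R^{b_j}\to K_j\to0$ for $0\le j<m$. Each gives a triangle whose third map $h_j:K_j\to K_{j+1}[1]$ is the class of the sequence in $\operatorname{Hom}(K_j,K_{j+1}[1])=\operatorname{Ext}^1_R(K_j,K_{j+1})$. Source and target have cohomology in different degrees, so $h_j$ and its shifts are ghosts. Precomposition with $h_j$ is, up to sign, the connecting map $\operatorname{Ext}^i_R(K_{j+1},K_m)\to\operatorname{Ext}^{i+1}_R(K_j,K_m)$, an isomorphism for $i\ge1$. So the composite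
\[
\kappa=K_0\xrightarrow{h_0}K_1[1]\xrightarrow{h_1[1]}\cdots\xrightarrow{h_{m-1}[m-1]}K_m[m]
\]
is, up to sign, the image of $h_{m-1}$ under $\operatorname{Ext}^1_R(K_{m-1},K_m)\cong\dots\cong\operatorname{Ext}^m_R(K_0,K_m)$. If $h_{m-1}$ were zero, the last sequence would split, $K_{m-1}$ would be projective and $\operatorname{pd}_R\kappa\le m-1$. So the composite of these $m$ ghosts is nonzero. If $\kappa\in\langle R\rangle_s$ with $s\le m$, the composite of the first $s$ of them would vanish by Lemma~\ref{lem:ghost}.
\end{proof}

\begin{proposition}\label{prop:lower}
For every $G\in D^b(\operatorname{mod}S_m)$ there is an $S_m$-module $Y$ with $Y\notin\langle G\rangle_s$ for all $s\le m$.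
\end{proposition}

\begin{proof}
Let $\Phi$ be a quasi-inverse of Beilinson's equivalence. The complex $\Phi(G)$ has finitely many nonzero cohomology sheaves, all coherent. A coherent sheaf on an integral noetherian scheme is free on a nonempty open set, because a basis of its stalk at the generic point remains a basis on a neighborhood. Since $\mathbb P^m$ is irreducible, there is a nonempty open set $\mathcal U$ on which all cohomology sheaves of $\Phi(G)$ are free. Closed points are dense in $\mathbb P^m$, so $\mathcal U$ contains a closed point $p$, not necessarily $k$-rational. The ring $R=\mathcal O_{\mathbb P^m,p}$ is regular local of dimension $m$; let $\kappa$ be its residue field. Taking stalks at $p$ is exact, so $\Phi$ followed by localization at $p$ is a triangle functor $\Theta:D^b(\operatorname{mod}S_m)\to D^b(\operatorname{mod}R)$.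

The cohomology modules of $\Theta(G)$ are free. Lifting a basis of each of them to cocycles defines a chain map $\bigoplus_iH^i(\Theta G)[-i]\to\Theta(G)$ that is a quasi-isomorphism. So $\Theta(G)\in\langle R\rangle_1$.

Let $\kappa(p)$ be the skyscraper sheaf at $p$ with stalk $\kappa$. For $i>0$ we have $\operatorname{Ext}^i(\mathcal O(j),\kappa(p))=H^i(\mathbb P^m,\kappa(p)\otimes\mathcal O(-j))=0$, because $\mathcal O(j)$ is locally free and a skyscraper sheaf has no higher cohomology. So $\mathbf R\mathrm{Hom}(\mathcal T,\kappa(p))$ is the module $Y=\operatorname{Hom}(\mathcal T,\kappa(p))$, and $\Theta(Y)\cong\kappa$. If $Y\in\langle G\rangle_s$, then $\kappa\in\langle\Theta G\rangle_s\subseteq\langle R\rangle_s$ by (B2) and (B1), and $s\ge m+1$ by Lemma~\ref{lem:kappa}.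
\end{proof}

Taking $G=S_m$ and using (B3), we see that $\operatorname{gl\,dim}S_m\ge m$. So the first attempt after Lemma~\ref{lem:makeinj} would indeed have produced algebras of unbounded global dimension.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A_m=A(F_m,J_m)$ and $n=\operatorname{gl\,dim}A_m$; by Section~\ref{sec:hide}, $1\le n\le4$. Let $M$ be a generator-cogenerator of $\operatorname{mod}A_m$ with $d=\operatorname{gl\,dim}\operatorname{End}(M)<\infty$. Propositions~\ref{prop:transfer} and~\ref{prop:lower} give $\max(d-2,0)+1\ge m+1$. Since $m\ge1$, this forces $d-2\ge m$. Hence $\operatorname{rep\,dim}A_m\ge m+2$.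

Let $B_m=\left(\begin{smallmatrix}A_m&A_m\\0&k\end{smallmatrix}\right)$ be the algebra of Section~\ref{sec:upper}. By Theorem~\ref{thm:compl}(ii), $A_m\mid B_m$, $\operatorname{gl\,dim}B_m=n\le4$ and $\operatorname{rep\,dim}B_m\le2n+1\le9$. By Lemma~\ref{lem:prod}, $B_m$ and $A_m\times B_m$ are separably equivalent and $\operatorname{rep\,dim}(A_m\times B_m)\ge\operatorname{rep\,dim}A_m$.
\end{proof}

\section{Corners and the value three}\label{sec:corner}

For a corner $A=eBe$ the natural candidate for a good generator-cogenerator is $eM$. The issue raised in the introduction is whether maps out of $eM$ lift along the transported resolution. An adjoint functor settles this at the first step of the resolution, and for resolutions of length one there is no other step.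

\begin{proof}[Proof of Theorem~\ref{thm:compl}(iii)]
Let $M$ be a generator-cogenerator of $\operatorname{mod}B$ with $\operatorname{gl\,dim}\operatorname{End}_B(M)\le3$, and let $A=eBe$. The functor $N\mapsto eN\cong eB\otimes_BN$ from $\operatorname{mod}B$ to $\operatorname{mod}A$ is exact and additive. As left $A$-modules, $eB=eBe\oplus eB(1-e)$ and $e(DB)=D(Be)=D(eBe)\oplus D((1-e)Be)$. Since $B,DB\in\operatorname{add}M$, we get $A,DA\in\operatorname{add}eM$, so $eM$ is a generator-cogenerator of $\operatorname{mod}A$.

The functor $e(-)$ has the right adjoint $\rho=\operatorname{Hom}_A(eB,-)$. The counit $c:e\rho X\to X$, $\varphi\mapsto\varphi(e)$, is an isomorphism, because $e\rho X=\operatorname{Hom}_A(eBe,X)$. The adjunction says that every map $g:eM\to X$ is $c\circ e(\hat g)$ for a unique $\hat g:M\to\rho X$.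

Let $X\in\operatorname{mod}A$. By Lemma~\ref{lem:res}(a),(b) there is an $M$-resolution $0\to M_1\to M_0\xrightarrow{\pi}\rho X\to0$, and it is exact. Applying $e$ gives an exact sequence
\[
0\to eM_1\to eM_0\xrightarrow{\,c\,\circ\,e(\pi)\,}X\to0
\]
with $eM_i\in\operatorname{add}eM$. Given $g:eM\to X$, write $\hat g=\pi\circ h$ with $h:M\to M_0$; then $g=c\circ e(\pi)\circ e(h)$. So $\operatorname{Hom}_A(eM,eM_0)\to\operatorname{Hom}_A(eM,X)$ is surjective, and exactness at the other places is the left exactness of $\operatorname{Hom}_A(eM,-)$. Thus every $A$-module has an $eM$-resolution of length $1$, and Lemma~\ref{lem:res}(c) gives $\operatorname{rep\,dim}A\le3$.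

In Theorem~\ref{thm:main}, $A_m$ is a corner of $B_m$, and $\operatorname{rep\,dim}A_m\ge m+2\ge4$ for $m\ge2$. So $\operatorname{rep\,dim}B_m\ge4$ for $m\ge2$.
\end{proof}

For a longer resolution one would next have to lift maps $eM\to eK$, where $K=\ker\pi$. The adjunction describes these as maps $M\to\rho(eK)$, whereas the resolution lifts only maps $M\to K$. By Theorem~\ref{thm:main}, where $A_8$ is a corner of $B_8$, no argument can extend monotonicity for corners to all values.

\begin{thebibliography}{9}

\bibitem{Beilinson}
Beilinson, \emph{Coherent sheaves on $\mathbf P^n$ and problems of linear algebra}, 1978.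

\bibitem{note}
\emph{An upper bound for the representation dimension of group algebras with elementary abelian Sylow $p$-subgroups}, \texttt{https://www.speacock.uk/notes/repdim;a4.pdf}.

\end{thebibliography}
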